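\title{Variation of canonical heights along a section over the projective line}

\begin{abstract}
Let $k$ be a number field, let $f\in k(T)(z)$ have degree at least $2$ in $z$, and let $c\in k(T)$. We prove that the canonical heights of the specializations satisfy $\hat h_{f_t}(c(t))=\hat h_f(c)h(t)+O(1)$ as $t$ ranges over $\mathbb P^1(\overline k)$. The same estimate holds for endomorphisms of $\mathbb P^N$ and for polarized dynamical systems over $k(T)$, and the error splits into bounded local functions whose suprema are summable over the places of $k$. The arithmetic input is the product formula, applied to the leading coefficients of the orbit of $c$ at a parameter of bad reduction. It is transferred to nearby parameters by the convexity and the integrality of slopes of non-archimedean sup norms.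
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $k$ be a number field with algebraic closure $\overline k$, and let $h$ be the logarithmic Weil height on $\mathbb P^1(\overline k)$. A rational map $\varphi\in\overline k(z)$ of degree at least $2$ has a Call--Silverman canonical height
\[
\hat h_\varphi(x)=\lim_{n\to\infty}\frac{h(\varphi^n(x))}{\deg(\varphi)^n},
\]
which measures the rate at which the arithmetic complexity of the orbit of $x$ grows. The same formula makes sense over the function field $k(T)$, where the height of a point $c\in k(T)$ is its degree as a map $\mathbb P^1\to\mathbb P^1$.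

Let $(f,c)\in k(T)(z)\times k(T)$ with $d=\deg_z f\ge2$. We think of $f$ as a family of maps $f_t$ and of $c$ as a marked point $c(t)$, with parameter $t\in\mathbb P^1(\overline k)$. The pair carries one geometric number $\hat h_f(c)$, the growth rate of the degrees in $T$ of the iterates $f^n(c)$, and one arithmetic number $\hat h_{f_t}(c(t))$ for each $t$ with $\deg_z f_t\ge2$, a condition that excludes only finitely many $t$. How are they related?

Suppose first that $f$ does not depend on $T$. Then $\deg f^n(c)=d^n\deg c$, so $\hat h_f(c)=\deg c$. Moreover $\hat h_f=h+O(1)$ on $\mathbb P^1(\overline k)$, and $h(c(t))=\deg(c)h(t)+O(1)$ by the functoriality of heights under the morphism $c$. Hence $\hat h_{f_t}(c(t))=\hat h_f(c)h(t)+O(1)$. For a general pair, functoriality applied to $c_n=f^n(c)\in k(T)$ gives, for all $t$ outside a finite set,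
\begin{equation}\label{eq:naive}
d^{-n}h\bigl(f_t^n(c(t))\bigr)=d^{-n}\deg(c_n)\,h(t)+d^{-n}O_n(1).
\end{equation}
As $n\to\infty$ the left side tends to $\hat h_{f_t}(c(t))$ and the main term on the right tends to $\hat h_f(c)h(t)$. One is led to guess a bounded error in general, but the constants $O_n(1)$ depend on $n$, and nothing in \eqref{eq:naive} says that they grow at most like $d^n$. Call and Silverman proved that
\[
\hat h_{f_t}(c(t))=\hat h_f(c)h(t)+o(h(t))\qquad\text{as }h(t)\to\infty .
\]
The question of whether $o(h(t))$ can be replaced by $O(1)$ for every pair $(f,c)$, with an implied constant depending only on $f$ and $c$, is posed in \cite{QA}. Tate's theorem on elliptic surfaces gives an affirmative answer when $f$ is a Latt\`es map associated to an elliptic surface, and Ingram gave an affirmative answer when $f$ is a polynomial in $z$. We show that the answer is affirmative for every pair.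

\begin{theorem}\label{thm:P1}
Let $k$ be a number field and let $(f,c)\in k(T)(z)\times k(T)$ with $\deg_zf\ge2$. Then
\[
\hat h_{f_t}(c(t))=\hat h_f(c)\,h(t)+O(1)
\]
for $t\in\mathbb P^1(\overline k)$ with $\deg_zf_t\ge2$, where the implied constant depends only on $f$ and $c$.
\end{theorem}

The argument does not use that the fibers are one-dimensional, and it controls the error place by place. In the next statement $M_K$ is the set of places of a number field $K$, the weights $N_w$ are the normalized local degrees, and $\mathbb C_v$ is the completion of an algebraic closure of $k_v$ (see Section~\ref{sec:prelim}). If $t$ lies in a finite extension $K$ of $k$ and $w\in M_K$ lies over $v\in M_k$, then $t_w\in\mathbb C_v$ is the image of $t$ under an embedding $K\to\mathbb C_v$ over $k$ inducing $w$.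

\begin{theorem}\label{thm:PN}
Let $f\colon\mathbb P^N\to\mathbb P^N$ be an endomorphism over $k(T)$ of algebraic degree $d\ge2$, and let $c\in\mathbb P^N(k(T))$. There is a finite set $B\subset\mathbb P^1(\overline k)$ such that $f_t$ is an endomorphism of degree $d$ for $t\notin B$, and
\[
\hat h_{f_t}(c(t))=\hat h_f(c)\,h(t)+O(1)\qquad\text{for }t\in\mathbb P^1(\overline k)\setminus B .
\]
More precisely, after enlarging $k$ so that $B\subset\mathbb P^1(k)$, there are functions $U_v\colon\mathbb C_v\setminus B\to\mathbb R$ $(v\in M_k)$ with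
\[
\sum_{v\in M_k}N_v\sup|U_v|<\infty
\]
such that for every $t\in\mathbb P^1(\overline k)\setminus B$ and every finite extension $K$ of $k$ containing $t$,
\[
\hat h_{f_t}(c(t))=\hat h_f(c)\,h(t)+\sum_{v\in M_k}\ \sum_{w\in M_K,\ w\mid v}N_w\,U_v(t_w)+O(1).
\]
\end{theorem}

Theorem~\ref{thm:P1} follows from the case $N=1$: Theorem~\ref{thm:PN} omits only the finitely many $t\in B$, and at each omitted $t$ with $\deg_zf_t\ge2$ both sides of the estimate are finite numbers, which the implied constant absorbs. An extension to polarized dynamical systems is given in Corollary~\ref{cor:polarized}.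

The proof writes $\hat h_{f_t}(c(t))$ as a sum of local escape rates $H_v$. Away from the bad parameters $b\in B$ these are bounded, and zero at almost all places. Near a bad parameter $H_v$ has a logarithmic singularity whose coefficient is the contribution of $b$ to $\hat h_f(c)$, and the whole problem is to bound the difference by constants that are summable over $v$. This local estimate is stated in Section~\ref{sec:local}, carried out by hand for one family of quadratic maps in Section~\ref{sec:example}, and proved in Section~\ref{sec:proof}. Section~\ref{sec:global} deduces Theorem~\ref{thm:PN}.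

\section{Heights, lifts and escape rates}\label{sec:prelim}

\subsection{Absolute values and heights}
For a number field $K$ and $v\in M_K$, the absolute value $|\cdot|_v$ extends one of the standard absolute values of $\mathbb Q$, and $N_v=[K_v:\mathbb Q_v]/[K:\mathbb Q]$. The product formula reads $\sum_vN_v\log|x|_v=0$ for $x\in K^*$, and $\sum_{w\mid v}N_w=N_v$ in a finite extension. With $\|\cdot\|_v$ the maximum norm on vectors, the height of $[x]\in\mathbb P^N(K)$ is $h([x])=\sum_{v\in M_K}N_v\log\|x\|_v$; it depends neither on the representative $x$ nor on $K$, and it is nonnegative by the product formula applied to a nonzero coordinate. For $x,y\in\overline k$ we write $h(x)=h([x:1])$ and use $h(1/x)=h(x)$ for $x\neq 0$ and $h(x+y)\le h(x)+h(y)+\log2$. We drop the index $v$ when the place is fixed, and at a non-archimedean place we call $x\in\mathbb C_v$ \emph{integral} if $|x|_v\le1$.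

For a nonzero vector $A=(A_0,\dots,A_N)$ over $k(T)$ and $b\in\mathbb P^1(\overline k)$ let $\operatorname{ord}_bA=\min_i\operatorname{ord}_bA_i$. The height of $[A]\in\mathbb P^N(k(T))$ is $-\sum_{b\in\mathbb P^1(\overline k)}\operatorname{ord}_bA$; thus $T$ has height $1$. Over both fields, the canonical height of a point $x$ under an endomorphism $\varphi$ of $\mathbb P^N$ of degree $d\ge2$ is $\hat h_\varphi(x)=\lim d^{-n}h(\varphi^n(x))$. None of these heights changes when $k$ is replaced by a finite extension.

\subsection{Lifts and the Nullstellensatz relation}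
An endomorphism $f$ of $\mathbb P^N$ over $k(T)$ of algebraic degree $d$ is given by a \emph{lift} $F=(\Phi_0,\dots,\Phi_N)$: forms of degree $d$ in $X=(X_0,\dots,X_N)$, which we may take with coefficients in $k[T]$, without common zero in $\mathbb P^N(\overline{k(T)})$. By the Nullstellensatz, for some $e\ge d$ all $X_i^e$ lie in the ideal generated by the $\Phi_j$ over $\overline{k(T)}$. Taking parts of degree $e$ turns this into a linear system over $k(T)$, which is then solvable over $k(T)$, and clearing denominators gives a relation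
\begin{equation}\label{eq:null}
\mathcal R\,X_i^{\,e}=\sum_{j=0}^NA_{ij}\Phi_j\quad(0\le i\le N),
\end{equation}
with $0\ne\mathcal R\in k[T]$ and with forms $A_{ij}\in k[T][X]$ of degree $e-d$. Let $F_t$ denote $F$ with $T$ replaced by $t$. If $\mathcal R(t)\ne0$, then $F_t$ has no nontrivial zero by \eqref{eq:null}, and the specialization $f_t$ is the endomorphism of degree $d$ with lift $F_t$. If $C\in k[T]^{N+1}$ represents $c\in\mathbb P^N(k(T))$ and $C(t)\ne0$, then $c(t)=[C(t)]$.

Relation \eqref{eq:null} is the only property of $F$ that we use, and we use it in quantitative form. For every $v\in M_k$ and $s\ge1$ there is $a_v(s)\ge1$ such that for $t\in\mathbb C_v$ with $|t|\le s$ and $X\in\mathbb C_v^{N+1}$,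
\begin{equation}\label{eq:basic}
a_v(s)^{-1}|\mathcal R(t)|\,\|X\|^d\le\|F_t(X)\|\le a_v(s)\|X\|^d .
\end{equation}
The upper bound is the triangle inequality, since the coefficients of $F_t$ are bounded for $|t|\le s$. For the lower bound take $X\neq0$ and $i$ with $|X_i|=\|X\|$ in \eqref{eq:null}: the right side is at most a constant times $\|X\|^{e-d}\|F_t(X)\|$. If $v$ is non-archimedean and the coefficients of the $\Phi_j$ and $A_{ij}$ are integral, the ultrametric inequality shows that $a_v(1)=1$ is admissible.

\subsection{Escape rates}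
Let $0\ne C\in k[T]^{N+1}$ and define the lifted orbit by
\[
P_0=C,\qquad P_{n+1}=F(P_n)\in k[T]^{N+1}.
\]
By \eqref{eq:null}, $P_n\ne0$ for all $n$.

\begin{lemma}\label{lem:escape}
Let $t\in\mathbb C_v$ with $\mathcal R(t)\ne0$ and $C(t)\ne0$. Then $P_n(t)\ne0$ for all $n$, and the \emph{escape rate} $H_v(t)=\lim_nd^{-n}\log\|P_n(t)\|_v$ exists. If $\bigl|\log\|F_t(X)\|-d\log\|X\|\bigr|\le a$ for all $X\ne0$, then $\bigl|H_v(t)-d^{-n}\log\|P_n(t)\|\bigr|\le d^{-n}a/(d-1)$ for all $n\ge0$.
\end{lemma}

\begin{proof}
By \eqref{eq:basic}, $F_t(X)\ne0$ for $X\ne0$ and a bound $a$ exists. The $i$th difference of the sequence $d^{-n}\log\|P_n(t)\|$ is $d^{-i-1}\bigl(\log\|F_t(P_i(t))\|-d\log\|P_i(t)\|\bigr)$, of absolute value at most $d^{-i-1}a$, and $\sum_{i\ge n}d^{-i-1}=d^{-n}/(d-1)$.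
\end{proof}

\subsection{Sup norms on non-archimedean discs}
Let $v$ be non-archimedean. For $a\in\mathbb C_v$ and $s\ge0$ let $D(a,s)=\{t\in\mathbb C_v:|t-a|\le s\}$. For a nonzero vector of polynomials $Y=\sum_iy_i(T-a)^i$ with $y_i\in\mathbb C_v^{N+1}$ put
\[
\|Y\|_{a,s}=\max_i\|y_i\|s^i\quad(s>0),\qquad\|Y\|_{a,0}=\|Y(a)\| .
\]

\begin{lemma}\label{lem:gauss}
\begin{enumerate}
\item[(i)] $\|Y\|_{a,s}=\sup_{t\in D(a,s)}\|Y(t)\|$. In particular $\|Y\|_{a,s}=\|Y\|_{0,s}$ if $|a|\le s$.
\item[(ii)] The function $\ell\mapsto\log\|Y\|_{a,e^\ell}$ is convex, continuous and nondecreasing on $\mathbb R$.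
\item[(iii)] If $s>0$ and $\|Y\|_{a,s}>\|Y(a)\|$, then $\|Y\|_{a,s'}\ge(s'/s)\|Y\|_{a,s}$ for all $s'\ge s$.
\end{enumerate}
\end{lemma}

\begin{proof}
The function in (ii) is the maximum of the finitely many affine functions $\log\|y_i\|+i\ell$ with $y_i\neq0$, whose slopes are integers $i\ge0$. In (iii) the maximum defining $\|Y\|_{a,s}$ is attained at some $i\ge1$, so $\|Y\|_{a,s'}\ge\|y_i\|s^i(s'/s)^i\ge(s'/s)\|Y\|_{a,s}$.

In (i) the supremum is at most $\|Y\|_{a,s}$ by the ultrametric inequality. For the converse let first $s=|\sigma|$ with $\sigma\in\mathbb C_v^*$, and let $y$ be a coordinate of $Y$ with $\|y\|_{a,s}=\|Y\|_{a,s}$. Divide $y(a+\sigma u)\in\mathbb C_v[u]$ by a coefficient of largest absolute value. The result is integral and reduces to a nonzero polynomial over the residue field; that field is infinite, so $|y(a+\sigma u)|=\|Y\|_{a,s}$ for some $|u|\le1$. General $s>0$ is a limit from below of such radii, because $|\mathbb C_v^*|$ is dense in $\mathbb R_{>0}$, and (ii) gives continuity. Finally $D(a,s)=D(0,s)$ if $|a|\le s$.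
\end{proof}

\section{The local estimate at a bad parameter}\label{sec:local}

We place the bad parameter at $T=0$. Let $F$, a relation \eqref{eq:null}, a vector $0\ne C\in k[T]^{N+1}$ and the orbit $P_n$ be as above, with $d\ge2$. Put
\[
m_n=\operatorname{ord}_0P_n,\qquad R=\operatorname{ord}_0\mathcal R,\qquad\rho=\frac R{d-1}.
\]
Since $F$ is homogeneous with polynomial coefficients, $m_{n+1}\ge dm_n$. Substituting $X=P_n$ in \eqref{eq:null}, with $i$ a coordinate of minimal order, gives $R+em_n\ge(e-d)m_n+m_{n+1}$. So $0\le m_{n+1}-dm_n\le R$, and summing $d^{-i-1}(m_{i+1}-dm_i)$ over $i\ge n$ we find that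
\begin{equation}\label{eq:mhat}
\hat m=\lim_nd^{-n}m_n\ \text{ exists, and }\ 0\le\hat m-d^{-n}m_n\le d^{-n}\rho .
\end{equation}
Write
\[
P_n=T^{m_n}Q_n,\qquad q_n=Q_n(0)\in k^{N+1}\setminus\{0\},\qquad\mathcal R=T^R\mathcal R^\circ,
\]
so that $\mathcal R^\circ(0)\ne0$. For fixed $n$ and $t\to0$ we have $\|P_n(t)\|\sim|t|^{m_n}\|q_n\|$, which suggests comparing $H_v(t)$ with $-\hat m\log(1/|t|)$ and singles out the \emph{leading coefficients} $q_n$ as the quantities that govern the difference.

Fix a finite set $S\subset M_k$ containing the archimedean places such that for $v\notin S$ the coefficients of $F$, $A_{ij}$, $C$ and $\mathcal R$ are integral and $|\mathcal R^\circ(0)|_v=\|q_0\|_v=1$.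

\begin{proposition}\label{prop:local}
For each $v\in M_k$ there are $\delta_v\in(0,1]$ and $M_v\ge0$, with $\delta_v=1$ for $v\notin S$ and $\sum_vN_vM_v<\infty$, such that for all $t\in\mathbb C_v$ with $0<|t|_v<\delta_v$ the escape rate $H_v(t)$ exists and
\[
\bigl|H_v(t)+\hat m\log(1/|t|_v)\bigr|\le M_v .
\]
\end{proposition}

One might hope for $M_v=0$ at almost all places. The next section shows that this can fail at every place, so that summability is the statement to aim for.

\section{The family $z(z+1)/(z+t)$}\label{sec:example}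

Let $k=\mathbb Q$, $f=z(z+1)/(z+T)$ and $c=1$, with
\[
F=(\Phi_0,\Phi_1)=\bigl(X(X+Y),\,Y(X+TY)\bigr),\qquad C=(1,1).
\]
Expanding both sides verifies
\begin{align*}
(1-T)X^3&=\bigl((1-T)X+TY\bigr)\Phi_0-X\Phi_1,\\
T(1-T)Y^3&=-Y\Phi_0+\bigl(X+(1-T)Y\bigr)\Phi_1,
\end{align*}
so \eqref{eq:null} holds with $\mathcal R=T(1-T)$ and $e=3$. At $T=0$ we have $R=\rho=1$ and may take $S=\{\infty\}$. The coordinates of $P_n$ are nonzero at $T=0$ and $T=1$, because $F$ preserves positivity there, so they have no common zero; by induction the second coordinate has degree $2^n-1$ and the first has degree at most $2^n-1$. Hence $\hat h_f(c)=1$, and Theorem~\ref{thm:P1} asserts that $\hat h_{f_t}(1)=h(t)+O(1)$. We prove the bound of Proposition~\ref{prop:local} at $T=0$ for the primes $p$.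

\subsection*{The leading coefficients}
At $T=0$ the lift degenerates to $X\cdot(X+Y,Y)$: the translation $z\mapsto z+1$, with a common factor vanishing at $z=0$. The orbit $1,2,3,\dots$ avoids $0$, so $m_n=0$, $\hat m=0$, and $q_n=y_n\,(n+1,1)$ with $y_0=1$, $y_{n+1}=(n+1)y_n^2$. Therefore
\[
\gamma_{n,p}:=-2^{-n}\log\|q_n\|_p=\sum_{j=1}^n2^{-j}\operatorname{ord}_p(j)\log p\ \nearrow\ c_p:=\sum_{j\ge1}2^{-j}\operatorname{ord}_p(j)\log p .
\]
The orbit never meets $0$, but it comes $p$-adically close to $0$ for every $p$. Thus $c_p>0$ for all $p$, while $\sum_pc_p=\sum_j2^{-j}\log j<\infty$.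

\subsection*{The constants cannot vanish}
For $0<|t|_p<1$ the sequence $2^{-n}\log\|P_n(t)\|_p$ is nonincreasing by \eqref{eq:basic} and starts at $0$. So $H_p(t)\le0$, and $H_p(t)\le2^{-n}\log\|P_n(t)\|_p\to-\gamma_{n,p}$ as $t\to0$. Every admissible constant in Proposition~\ref{prop:local} therefore satisfies $M_p\ge c_p>0$.

\subsection*{The lower bound $H_p\ge-4c_p$}
Let $|t|=r\in(0,1)$ and $L=\log(1/r)$. For a nonzero vector $(x,y)$ with $z=x/y$ we have
\[
\|F_t(x,y)\|/\|(x,y)\|^2=\max\bigl(r,\min(1,|z|)\bigr):
\]
the first coordinate has size $|x|^2$ if $|z|>1$, the second has size $|y|^2$ if $|z|=1$, and for $|z|<1$ the ratio is $\max(|z|,|z+t|)=\max(|z|,r)$. With $z_n=f_t^n(1)$ this gives $H_p(t)=-\sum_{n\ge0}2^{-n-1}\ell_n$, where the \emph{loss} $\ell_n=-\log\max(r,\min(1,|z_n|))$ lies in $[0,L]$.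

Let $a\ge1$ be the least integer with $p^{2a}r\ge1$, and put $\varepsilon=rp^{a-1}$ and $J=p^a-1$. Then $\varepsilon<p^{-(a-1)}$ and $L\le2a\log p$. We claim that $|z_n-(n+1)|\le\varepsilon$ for $0\le n\le J$. This holds for $n=0$. If it holds for some $n<J$, then $|n+1|\ge p^{-(a-1)}>\varepsilon\ge r$, so $|z_n+t|=|z_n|=|n+1|$, and
\[
|z_{n+1}-z_n-1|=\Bigl|\frac{t(z_n+1)}{z_n+t}\Bigr|\le rp^{a-1}=\varepsilon .
\]
So for $n<J$ the loss $\ell_n=\operatorname{ord}_p(n+1)\log p$ is exactly the loss at $t=0$, and these steps contribute the terms $j<p^a$ of the series $c_p$. From index $J$ on we know nothing about the orbit and use $\ell_n\le L$; this costs at most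
\[
2^{-J}L\le4\cdot2^{-p^a}a\log p,
\]
four times the term $j=p^a$ of $c_p$. Altogether $-4c_p\le H_p(t)\le0$ for $0<|t|_p<1$.

\subsection*{What carries over}
The argument has three parts. Up to an index $J$ the orbit is under control. After $J$ the worst case costs a multiple of $d^{-J}L$. And control can only be lost at an index $J$ for which the leading coefficients record a loss comparable to $d^{-J}L$. In general there is no formula for the orbit, and the sequence $\gamma_{n,p}$ need not be monotone: for the same $F$ and $C=(-2,1)$ one finds $P_1=(2,T-2)$, $P_2=\bigl(2T,(T-2)(T^2-2T+2)\bigr)$, $q_2=(0,-4)$, $m_3=1$, $q_3=(-8,8)$, so that $\gamma_{3,2}=\frac38\log2<\frac12\log2=\gamma_{2,2}$. Each of the three parts has to be given a form that survives this.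

\section{Proof of Proposition~\ref{prop:local}}\label{sec:proof}

\subsection{The product formula for the leading coefficients}\label{ss:pf}
At a single place nothing prevents $\|q_n\|_v$ from being extremely small. But $q_n$ is a nonzero vector over a number field, and it cannot be large at any place, so it cannot be small at many places at once.

For every $v$ there is $\kappa_v\ge0$, with $\kappa_v=0$ for $v\notin S$, such that
\begin{equation}\label{eq:coeff}
\text{all coefficient vectors of $P_n$ have norm at most $e^{\kappa_vd^n}$, for all $n\ge0$.}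
\end{equation}
For $v\notin S$ this is integrality. For $v\in S$ let $\sigma_n=\sup_{|t|\le1}\|P_n(t)\|$. By \eqref{eq:basic}, $\sigma_{n+1}\le a_v(1)\sigma_n^d$, so $d^{-n}\log\sigma_n\le\kappa_v:=\log^+\sigma_0+\log a_v(1)/(d-1)$, and the coefficients of $P_n$ are bounded by $\sigma_n$, by Cauchy's estimate if $v$ is archimedean and by Lemma~\ref{lem:gauss}(i) otherwise. The coefficient vectors of $Q_n$ are among those of $P_n$, and $q_n$ is one of them. Hence
\[
\gamma_{n,v}:=\kappa_v-d^{-n}\log\|q_n\|_v\ge0 .
\]
Let $\kappa=\sum_vN_v\kappa_v$, a finite sum. Since $\sum_vN_v\log\|q_n\|_v=h([q_n])\ge0$,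
\begin{equation}\label{eq:pf}
\sum_{v\in M_k}N_v\gamma_{n,v}\le\kappa\qquad\text{for every }n .
\end{equation}
We draw two consequences. First, $\gamma_{n,v}\le\kappa/N_v$ for all $n$ and $v$. Second, $c_v:=\liminf_n\gamma_{n,v}$ satisfies
\begin{equation}\label{eq:fatou}
\sum_{v\in M_k}N_vc_v\le\kappa ,
\end{equation}
because $\sum_{v\in\Sigma}N_vc_v\le\liminf_n\sum_{v\in\Sigma}N_v\gamma_{n,v}\le\kappa$ for every finite set $\Sigma$ of places.

\begin{remark}\label{rem:numberfield}
In the proof of the proposition, the hypothesis that $k$ is a number field enters through \eqref{eq:pf}, and the local estimate fails without it. Take $F$ as in Section~\ref{sec:example} over $\mathbb Q_p$ and $C=(c,1)$ with $c=-\lim n_i\in\mathbb Z_p$, where $n_1=1$ and $n_{i+1}=n_i+p^{2^{n_i+1}}$. Then $c+n\ne0$ for all integers $n\ge0$, since $-c$ has an infinite $p$-adic expansion; so $\hat m=0$ and $-2^{-n}\log\|q_n\|_p=\sum_{j<n}2^{-j-1}\log(1/|c+j|_p)$. Each $j=n_i$ contributes $\log p$, so these sums tend to infinity, and the argument for $M_p\ge c_p$ in Section~\ref{sec:example}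 shows that $H_p$ is unbounded near $0$.
\end{remark}

\subsection{The places in $S$}\label{ss:S}
There are finitely many of these, so we only need $M_v<\infty$. Fix $v\in S$ and write $L=\log(1/|t|)$. Choose $\delta\le\frac12$ such that $Q_0(t)\ne0$ and $|\mathcal R^\circ(t)|\ge\frac12|\mathcal R^\circ(0)|$ for $|t|<\delta$. For $0<|t|<\delta$, \eqref{eq:basic} gives $\bigl|\log\|F_t(X)\|-d\log\|X\|\bigr|\le a_0+RL$ with $a_0=\log a_v(1)+\bigl|\log\frac12|\mathcal R^\circ(0)|\bigr|$. By Lemma~\ref{lem:escape}, $H_v(t)$ exists and differs from $d^{-n}\log\|P_n(t)\|=d^{-n}\log\|Q_n(t)\|-d^{-n}m_nL$ by at most $d^{-n}(a_0+\rho L)$. With \eqref{eq:mhat} and $a=a_0+2\rho$,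
\begin{equation}\label{eq:S}
\bigl|H_v(t)+\hat mL-d^{-n}\log\|Q_n(t)\|\bigr|\le d^{-n}a(1+L)\qquad(n\ge0).
\end{equation}

\emph{Upper bound.} By \eqref{eq:coeff}, $\|Q_n(t)\|\le e^{\kappa_vd^n}\sum_i|t|^i\le2e^{\kappa_vd^n}$. Letting $n\to\infty$ in \eqref{eq:S} gives $H_v(t)+\hat mL\le\kappa_v$.

\emph{Lower bound.} We choose $n$ in terms of $t$: small enough that $Q_n(t)$ is still close to $q_n$, large enough that $d^{-n}L$ is bounded. Let $\kappa'=\kappa/N_v$ and $\kappa''=\kappa_v+\kappa'+1$. From $\gamma_{n,v}\le\kappa'$ we get $\|q_n\|\ge e^{-\kappa'd^n}$, and \eqref{eq:coeff} gives $\|Q_n(t)-q_n\|\le2|t|e^{\kappa_vd^n}$. If $4|t|\le e^{-\kappa''d^n}$, the latter is at most $\frac12e^{-\kappa'd^n}\le\frac12\|q_n\|$, and so $\|Q_n(t)\|\ge\frac12e^{-\kappa'd^n}$. Put $\delta_v=\min(\delta,\frac14e^{-\kappa''})$. For $0<|t|<\delta_v$ the condition $4|t|\le e^{-\kappa''d^n}$ holds for $n=0$ and fails for large $n$; let $n$ be the largest index for which it holds. Then $L\le\log4+\kappa''d^{n+1}$, and \eqref{eq:S} yields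
\[
H_v(t)+\hat mL\ge-\kappa'-\log2-a(1+\log4+\kappa''d).
\]
This proves the estimate for $v\in S$.

\subsection{The places outside $S$}\label{ss:good}
The argument just given cannot be used at all places. It evaluates $\gamma_{n,v}$ at an index that depends on $t$, so it needs $\sup_n\gamma_{n,v}$, and for these suprema \eqref{eq:pf} gives only $N_v\sup_n\gamma_{n,v}\le\kappa$ at each place separately. What is summable is the lower limit $c_v$. We must therefore bound $\|Q_n(t)\|$ from below in terms of $\|q_n\|$ for \emph{all large} $n$, long after $Q_n(t)$ has ceased to be close to $q_n$.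

Fix $v\notin S$. Then $v$ is non-archimedean, $\kappa_v=0$, and $\gamma_n:=\gamma_{n,v}=-d^{-n}\log\|q_n\|$. The polynomials $\mathcal R^\circ$ and $Q_0$ are integral with constant terms of norm $1$, so $|\mathcal R^\circ(t)|=\|Q_0(t)\|=1$ for $|t|<1$. Thus \eqref{eq:basic} with $a_v(1)=1$ becomes
\begin{equation}\label{eq:goodbasic}
r^R\|X\|^d\le\|F_t(X)\|\le\|X\|^d\qquad\text{for }|t|=r\in(0,1),
\end{equation}
and $H_v(t)$ exists for $0<|t|<1$ by Lemma~\ref{lem:escape}.

\begin{lemma}\label{lem:main}
Let $A=2+2(d+1)\rho$ and let $t_*\in\mathbb C_v$ with $0<|t_*|<1$. Then for all sufficiently large $n$,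
\[
-A\gamma_n\le d^{-n}\log\|Q_n(t_*)\|\le0 .
\]
\end{lemma}

\begin{proof}
The upper bound holds because $Q_n$ is integral. For the lower bound let $r=|t_*|$, $L=\log(1/r)$ and $\beta=2+2\rho$. Since $0\in D(t_*,r)$, the supremum of $\|Q_n\|$ on $D(t_*,r)$ is at least $\|q_n\|$. We pass from this disc to the point $t_*$ in two stages,
\[
D(t_*,r)\ \supset\ D(t_*,r^\beta)\ \ni\ t_*,
\]
the first by convexity and the second by the dynamics. Define
\[
\varphi_n(\ell)=d^{-n}\log\|Q_n\|_{t_*,e^\ell}\quad(\ell\in\mathbb R),\qquad\eta_n(s)=d^{-n}\log\|P_n\|_{t_*,s}\quad(0\le s<r).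
\]
For $s<r$ every $t\in D(t_*,s)$ has $|t|=r$. This has two consequences. First, $\|P_n(t)\|=r^{m_n}\|Q_n(t)\|$ on such a disc, so by Lemma~\ref{lem:gauss}(i)
\begin{equation}\label{eq:phieta}
\varphi_n(\log s)=\eta_n(s)+d^{-n}m_nL\quad(0<s<r),\qquad d^{-n}\log\|Q_n(t_*)\|=\eta_n(0)+d^{-n}m_nL .
\end{equation}
Second, taking suprema over $D(t_*,s)$ in \eqref{eq:goodbasic} with $X=P_i(t)$ gives $\eta_i(s)-d^{-i-1}RL\le\eta_{i+1}(s)\le\eta_i(s)$, and summing over $j\le i<n$,
\begin{equation}\label{eq:tail}
\eta_j(s)-d^{-j}\rho L\le\eta_n(s)\le\eta_j(s)\qquad(n\ge j,\ 0\le s<r).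
\end{equation}
This is the worst-case bound for the loss after index $j$.

\medskip\noindent\emph{Step 1: from radius $r$ to radius $r^\beta$.} For $\ell\ge-L$ we have $\varphi_n(\ell)=d^{-n}\log\|Q_n\|_{0,e^\ell}$ by Lemma~\ref{lem:gauss}(i). Hence $\varphi_n(0)\le0$ by integrality, and $\varphi_n(-L)\ge d^{-n}\log\|q_n\|=-\gamma_n$. The chord of $\varphi_n$ over $[-L,0]$ has slope at most $\gamma_n/L$. By convexity the chord over $[-\beta L,-L]$ has slope at most $\gamma_n/L$ as well, so for all $n$
\begin{equation}\label{eq:convex}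
\varphi_n(-L)-\varphi_n(-\beta L)\le(\beta-1)\gamma_n,\qquad\varphi_n(-\beta L)\ge-\beta\gamma_n .
\end{equation}

\medskip\noindent\emph{Step 2: the first index of variation.} Convexity cannot be continued down to the point $t_*$, since that interval of $\ell$ is infinite. Instead we ask when $\|P_i(t_*)\|$ first falls below the supremum on the small disc. We always have $\eta_i(0)\le\eta_i(r^\beta)$, with equality for $i=0$ because $\|P_0(t)\|=r^{m_0}$ for $|t|=r$. If equality holds for every $i$, then \eqref{eq:phieta} and \eqref{eq:convex} give $d^{-n}\log\|Q_n(t_*)\|=\varphi_n(-\beta L)\ge-\beta\gamma_n\ge-A\gamma_n$ for all $n$, and we are done. Otherwise let $J\ge1$ be minimal with $\eta_J(0)<\eta_J(r^\beta)$. As $\eta_{J-1}(0)=\eta_{J-1}(r^\beta)$, two applications of \eqref{eq:tail} with $j=J-1$ give, for $n\ge J$,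
\[
\eta_n(0)\ge\eta_{J-1}(0)-d^{1-J}\rho L=\eta_{J-1}(r^\beta)-d^{1-J}\rho L\ge\eta_n(r^\beta)-d^{1-J}\rho L .
\]
Adding $d^{-n}m_nL$ and using \eqref{eq:phieta} and \eqref{eq:convex},
\begin{equation}\label{eq:almost}
d^{-n}\log\|Q_n(t_*)\|\ge-\beta\gamma_n-d\rho\cdot d^{-J}L\qquad(n\ge J).
\end{equation}

\medskip\noindent\emph{Step 3: variation at index $J$ is recorded by every later $\gamma_n$.} It remains to bound $d^{-J}L$. Here the integrality of slopes enters: once $\log\|P_J\|_{t_*,s}$ exceeds its value at the center, it grows with slope at least $1$. By Lemma~\ref{lem:gauss}(iii), $\eta_J(s)-\eta_J(r^\beta)\ge d^{-J}(\log s+\beta L)$ for $r^\beta\le s<r$. This growth persists under iteration up to the loss in \eqref{eq:tail}: for $n\ge J$,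
\[
\eta_n(s)-\eta_n(r^\beta)\ge\eta_J(s)-d^{-J}\rho L-\eta_J(r^\beta)\ge d^{-J}(\log s+\beta L-\rho L).
\]
By \eqref{eq:phieta} the left side equals $\varphi_n(\log s)-\varphi_n(-\beta L)$. Letting $s\to r$ and using the continuity of $\varphi_n$,
\[
\varphi_n(-L)-\varphi_n(-\beta L)\ge d^{-J}(\beta-1-\rho)L=d^{-J}(1+\rho)L .
\]
This is why the small disc has radius $r^\beta$ with $\beta-1>\rho$: the growth must exceed the possible loss. Comparing with \eqref{eq:convex}, where $\beta-1=1+2\rho\le2(1+\rho)$, we obtain
\[
d^{-J}L\le2\gamma_n\qquad(n\ge J).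
\]
Inserting this in \eqref{eq:almost} gives $d^{-n}\log\|Q_n(t_*)\|\ge-(\beta+2d\rho)\gamma_n=-A\gamma_n$ for $n\ge J$.
\end{proof}

We can now finish the proof of Proposition~\ref{prop:local}. Let $0<|t_*|<1$ and $L=\log(1/|t_*|)$. The sequence $d^{-n}\log\|Q_n(t_*)\|=d^{-n}\log\|P_n(t_*)\|+d^{-n}m_nL$ converges to $H_v(t_*)+\hat mL$. Passing to the limit in Lemma~\ref{lem:main} along a subsequence with $\gamma_n\to c_v$ gives
\[
-Ac_v\le H_v(t_*)+\hat mL\le0 .
\]
Take $\delta_v=1$ and $M_v=Ac_v$ for $v\notin S$. The constant $A$ depends on neither $v$ nor $t_*$, so $\sum_{v\notin S}N_vM_v\le A\kappa$ by \eqref{eq:fatou}. Together with Section~\ref{ss:S} this proves the proposition. \qed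

\section{Proof of Theorem~\ref{thm:PN}}\label{sec:global}

Choose a lift $F$ of $f$ with coefficients in $k[T]$ and a relation \eqref{eq:null}. Represent $c$ by $C=(C_0,\dots,C_N)\in k[T]^{N+1}$ with coprime coordinates, and fix $\alpha_i\in k[T]$ with $\sum_i\alpha_iC_i=1$; in particular $C$ vanishes nowhere. Let $B$ consist of $\infty$ and the roots of $\mathcal R$, enlarge $k$ so that $B\subset\mathbb P^1(k)$, and write $\mathcal R=\alpha\prod_{b\in B\setminus\{\infty\}}(T-b)^{R_b}$ with $\alpha\in k^*$. For $t\notin B$ the map $f_t$ has lift $F_t$ and degree $d$, the vector $P_n(t)$ represents $f_t^n(c(t))$, and $H_v$ is defined on all of $\mathbb C_v\setminus B$ by Lemma~\ref{lem:escape}. We use the local coordinates $\tau_b=T-b$ for finite $b$ and $\tau_\infty=1/T$, and the functions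
\[
\lambda_{b,v}(t)=\log^+\bigl(1/|t-b|_v\bigr)\quad(b\ne\infty),\qquad\lambda_{\infty,v}(t)=\log^+|t|_v ,
\]
which equal $\log(1/|\tau_b(t)|_v)$ where $|\tau_b(t)|_v<1$ and vanish elsewhere.

\subsection{The estimate at each bad parameter}
We claim that $\hat m_b=\lim_nd^{-n}\operatorname{ord}_bP_n$ exists for each $b\in B$, and that there are $\delta_v\in(0,1]$, equal to $1$ for almost all $v$, and $M_{b,v}\ge0$ with $\sum_vN_vM_{b,v}<\infty$, such that
\begin{equation}\label{eq:atb}
\bigl|H_v(t)+\hat m_b\lambda_{b,v}(t)\bigr|\le M_{b,v}\qquad\text{for }0<|\tau_b(t)|_v<\delta_v .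
\end{equation}
For finite $b$, apply \eqref{eq:mhat} and Proposition~\ref{prop:local} to $F_{b+\tau}$ and $C(b+\tau)$ over $k[\tau]$. For $b=\infty$ choose integers $\mu,\mu',\mu''\ge0$ such that $F^\infty=\tau^\mu F_{1/\tau}$, $C^\infty=\tau^{\mu'}C(1/\tau)$, the forms $\tau^{\mu''}A_{ij}|_{T=1/\tau}$ and $\tau^{\mu+\mu''}\mathcal R(1/\tau)$ are polynomial in $\tau$. Substituting $T=1/\tau$ in \eqref{eq:null} and multiplying by $\tau^{\mu+\mu''}$ gives a relation of the same form for $F^\infty$. The orbit of $C^\infty$ under $F^\infty$ is $\tau^{e_n}P_n(1/\tau)$ with $e_0=\mu'$ and $e_{n+1}=de_n+\mu$, and $d^{-n}e_n\to\hat e=\mu'+\mu/(d-1)$. Its order at $\tau=0$ is $e_n+\operatorname{ord}_\infty P_n$. So $\hat m_\infty$ exists by \eqref{eq:mhat}, the constant $\hat m$ of the proposition is $\hat m_\infty+\hat e$, and the escape rate of the proposition is $H_v(1/\tau)+\hat e\log|\tau|$. The terms in $\hat e$ cancel, and \eqref{eq:atb} follows. We take for $\delta_v$ the minimum of the radii obtained for the various $b$.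

\subsection{The functions $U_v$}
Define
\[
U_v(t)=H_v(t)+\sum_{b\in B}\hat m_b\,\lambda_{b,v}(t)\qquad(t\in\mathbb C_v\setminus B).
\]
Call $v$ \emph{good} if $v$ is non-archimedean, $\delta_v=1$, the coefficients of $F$, $A_{ij}$, $C$, $\alpha_i$ are integral, $|\alpha|_v=1$, and $|b|_v\le1$ and $|b-b'|_v=1$ for all distinct finite $b,b'\in B$. All but finitely many $v$ are good.

\emph{Good places.} If $|t|>1$, then $|t-b|=|t|>1$ for all finite $b\in B$. If $|t-b|<1$ for a finite $b\in B$, then $|t|\le1$ and $|t-b'|=1$ for the other finite $b'\in B$. In both cases exactly one $\lambda_{b,v}(t)$ is nonzero, and $|U_v(t)|\le M_{b,v}$ by \eqref{eq:atb}. In the remaining case,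
\begin{equation}\label{eq:generic}
|t|\le1\quad\text{and}\quad|t-b|=1\ \text{ for all finite }b\in B,
\end{equation}
we have $|\mathcal R(t)|=1$, so $\|F_t(X)\|=\|X\|^d$ by \eqref{eq:basic}; and $1=|\sum_i\alpha_i(t)C_i(t)|\le\|C(t)\|\le1$. Then $\|P_n(t)\|=1$ for all $n$, and $U_v(t)=H_v(t)=0$. Hence $\sup|U_v|\le\sum_{b\in B}M_{b,v}$.

\emph{The other places.} Shrink $\delta_v$ so that $\delta_v\le\frac12|b-b'|$ and $1/\delta_v\ge|b|+1$ for all distinct finite $b,b'\in B$. If $|t-b|<\delta_v$ with $b$ finite, then $|t-b'|\ge\frac12|b-b'|$ for finite $b'\ne b$ and $|t|\le|b|+1$. If $|t|>1/\delta_v$, then $|t-b'|\ge1$ for all finite $b'\in B$. So on each disc $|\tau_b|<\delta_v$ the functions $\lambda_{b',v}$ with $b'\ne b$ are bounded, and $U_v$ is bounded by \eqref{eq:atb}. Outside these discs $|t|\le1/\delta_v$ and $|t-b|\ge\delta_v$ for finite $b\in B$. There all $\lambda_{b,v}$ are bounded; $|\mathcal R(t)|$ is bounded above and below, so that $\bigl|\log\|F_t(X)\|-d\log\|X\|\bigr|$ is bounded uniformly by \eqref{eq:basic} with $s=1/\delta_v$;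 and $\|C(t)\|$ is bounded above, and below because $\sum_i\alpha_i(t)C_i(t)=1$ with bounded $\alpha_i(t)$. Lemma~\ref{lem:escape} with $n=0$ shows that $H_v$ is bounded there. So $U_v$ is bounded on $\mathbb C_v\setminus B$.

Since only finitely many places are not good, $\sum_vN_v\sup|U_v|<\infty$.

\subsection{Summing over the places}
The geometric height comes first. For $b\in\overline k\setminus B$ we have $P_n(b)\ne0$, so $\operatorname{ord}_bP_n=0$. Therefore $h(f^n(c))=-\sum_{b\in B}\operatorname{ord}_bP_n$ and
\begin{equation}\label{eq:geom}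
\hat h_f(c)=-\sum_{b\in B}\hat m_b .
\end{equation}
Now let $t\in\overline k\setminus B$ and let $K$ be a finite extension of $k$ containing $t$; below, $w$ runs over $M_K$ and $v$ is the place of $k$ under $w$. We have $\|P_n(t)\|_w=\|P_n(t_w)\|_v$. For all but finitely many $w$ the place $v$ is good and $t_w$ satisfies \eqref{eq:generic}, and then $\|P_n(t)\|_w=1$ for all $n$. So the sum below has finitely many nonzero terms, indexed by a set independent of $n$, and
\[
\hat h_{f_t}(c(t))=\lim_n\sum_wN_w\,d^{-n}\log\|P_n(t)\|_w=\sum_wN_wH_v(t_w).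
\]
Next, $\sum_wN_w\lambda_{\infty,v}(t_w)=h(t)$, and for finite $b\in B$
\[
\sum_wN_w\lambda_{b,v}(t_w)=h\bigl(1/(t-b)\bigr)=h(t-b)=h(t)+\theta_b(t),\qquad|\theta_b(t)|\le h(b)+\log2 .
\]
Combining these identities with the definition of $U_v$ and with \eqref{eq:geom},
\[
\hat h_{f_t}(c(t))=\hat h_f(c)\,h(t)+\sum_wN_wU_v(t_w)-\sum_{b\in B\setminus\{\infty\}}\hat m_b\,\theta_b(t).
\]
The last sum is bounded by $\sum_b|\hat m_b|(h(b)+\log2)$, and $\bigl|\sum_wN_wU_v(t_w)\bigr|\le\sum_{v\in M_k}N_v\sup|U_v|$ because $\sum_{w\mid v}N_w=N_v$. Both bounds are independent of $t$ and $K$. This proves Theorem~\ref{thm:PN}, and with it Theorem~\ref{thm:P1}. \qed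

\begin{remark}
The last step uses that the base is $\mathbb P^1$: every bad parameter contributes the same height $h(t)$ up to a bounded term, so only the sum of the $\hat m_b$ matters. The $\hat m_b$ enter as real numbers, and no rationality is needed.
\end{remark}

\section{Polarized dynamical systems}\label{sec:polarized}

Let $\mathcal X$ be a projective variety over $k(T)$, let $f\colon\mathcal X\to\mathcal X$ be a morphism, and let $\mathcal L$ be an ample line bundle with $f^*\mathcal L\cong\mathcal L^{\otimes d}$, $d\ge2$. Recall that a Weil height $h_{\mathcal L}$ is determined up to a bounded function, and that $h_{\mathcal L}=s^{-1}h\circ\iota+O(1)$ for every embedding $\iota$ in projective space with $\iota^*\mathcal O(1)\cong\mathcal L^{\otimes s}$. The canonical height is $\hat h_{f,\mathcal L}(x)=\lim d^{-n}h_{\mathcal L}(f^n(x))$. The data $\mathcal X$, $f$, $\mathcal L$, the isomorphism and a given point $c\in\mathcal X(k(T))$ extend over a nonempty open subset of $\mathbb P^1_k$, and two extensions agree over a smaller one.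 So the fibers $(\mathcal X_t,f_t,\mathcal L_t,c(t))$, with their canonical heights over $\overline k$, are defined for all but finitely many $t$.

\begin{corollary}\label{cor:polarized}
Let $\mathcal X$ be a positive-dimensional projective variety over $k(T)$, $f\colon\mathcal X\to\mathcal X$ a morphism, $\mathcal L$ ample with $f^*\mathcal L\cong\mathcal L^{\otimes d}$, $d\ge2$, and $c\in\mathcal X(k(T))$. Then for all but finitely many $t\in\mathbb P^1(\overline k)$, with an implied constant independent of $t$,
\[
\hat h_{f_t,\mathcal L_t}(c(t))=\hat h_{f,\mathcal L}(c)\,h(t)+O(1).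
\]
\end{corollary}

\begin{proof}
By \cite[Corollary 2.2]{Fak} there are $s\ge1$, an embedding $\iota\colon\mathcal X\to\mathbb P^N$ over $k(T)$ with $\iota^*\mathcal O(1)\cong\mathcal L^{\otimes s}$, and a morphism $\psi\colon\mathbb P^N\to\mathbb P^N$ with $\psi\circ\iota=\iota\circ f$. If $\psi^*\mathcal O(1)\cong\mathcal O(d')$, pulling $\mathcal O(1)$ back along both sides gives $\mathcal L^{\otimes sd'}\cong\mathcal L^{\otimes sd}$. Since $\dim\mathcal X>0$, there is a curve in $\mathcal X$, and $\mathcal L$ has positive degree on it; hence $d'=d$. Therefore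
\[
\hat h_{f,\mathcal L}(c)=\lim_nd^{-n}s^{-1}h\bigl(\psi^n(\iota(c))\bigr)=s^{-1}\hat h_\psi(\iota(c)).
\]
The embedding $\iota$, the isomorphism $\iota^*\mathcal O(1)\cong\mathcal L^{\otimes s}$, the morphism $\psi$ and the identity $\psi\circ\iota=\iota\circ f$ also extend over a nonempty open subset of $\mathbb P^1_k$. For $t$ in this subset the same computation over $\overline k$ gives $\hat h_{f_t,\mathcal L_t}(c(t))=s^{-1}\hat h_{\psi_t}(\iota(c)(t))$; the bounded term in $h_{\mathcal L_t}$ depends on $t$, but it disappears in the limit. Apply Theorem~\ref{thm:PN} to $(\psi,\iota(c))$ and divide by $s$.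
\end{proof}

\begin{thebibliography}{9}

\bibitem{Fak}
Fakhruddin, \emph{Questions on self maps of algebraic varieties}, J. Ramanujan Math. Soc. \textbf{18} (2003).

\bibitem{QA}
\emph{Quasi-adelic measures and equidistribution on $\mathbb{P}^1$},
\texttt{http://\allowbreak core-varnish-new.\allowbreak prod.\allowbreak aop.\allowbreak cambridge.\allowbreak org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak F4FCEBA6D5CF368DDACDEEDFE3B21612/\allowbreak S0143385722000499a.pdf/\allowbreak quasi-adelic-\allowbreak measures-\allowbreak and-\allowbreak equidistribution-\allowbreak on-\allowbreak dollarmathbb-\allowbreak p1dollar.pdf}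

\end{thebibliography}
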